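\title{Amalgamation in varieties of infinite-dimensional cylindric algebras}

\begin{abstract}
Let $\alpha$ be an infinite ordinal. We determine the varieties of
$\alpha$-dimensional cylindric algebras that have the amalgamation property.
They are the bounded varieties, those in which an equation saying ``the base
has fewer than $n$ elements'' holds for some finite $n$, and each of them is
described by a finite set of positive integers. Every bounded variety has the
super amalgamation property. Hence amalgamation, strong amalgamation and super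
amalgamation are equivalent for varieties of infinite-dimensional cylindric
algebras; in particular, none has strong amalgamation without super
amalgamation. The positive half represents algebras by ultrafilters that name
every element of a finite base. The negative half builds a relation whose
fibers have three elements in one extension and two in another, while the
algebra it generates has too few free coordinates to count them.
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{Cylindric algebras}
Throughout, $\alpha$ is an infinite ordinal; its elements are called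
\emph{indices}. A natural number $n$ is identified with $\{0,\dots,n-1\}$. A
\emph{cylindric algebra of dimension $\alpha$} is a Boolean algebra
$(A,+,\cdot,-,0,1)$ with unary operations $c_i$ and constants $d_{ij}$
($i,j\in\alpha$) such that, for all $x,y\in A$ and all indices $i,j,l$,
\begin{enumerate}
\item[(C1)] $c_i0=0$;
\item[(C2)] $x\le c_ix$;
\item[(C3)] $c_i(x\cdot c_iy)=c_ix\cdot c_iy$;
\item[(C4)] $c_ic_jx=c_jc_ix$;
\item[(C5)] $d_{ii}=1$;
\item[(C6)] $d_{jl}=c_i(d_{ji}\cdot d_{il})$ if $i\notin\{j,l\}$;
\item[(C7)] $c_i(d_{ij}\cdot x)\cdot c_i(d_{ij}\cdot -x)=0$ if $i\ne j$.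
\end{enumerate}
The class of these algebras is $\mathrm{CA}_\alpha$. An algebra is
\emph{trivial} if $0=1$. A \emph{variety} is the class of all algebras that
satisfy a given set of equations; it is closed under homomorphic images,
subalgebras and products, and hence under ultraproducts.

The axioms describe relations. Let $\Gamma$ be a set of indices and $U$ a set,
the \emph{base}. For $r\in{}^\Gamma U$ let $r[i\mapsto u]$ be the sequence
obtained from $r$ by changing its $i$th coordinate to $u$. Let
$X\subseteq{}^\Gamma U$ be closed under such changes, that is,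
$r[i\mapsto u]\in X$ whenever $r\in X$, $i\in\Gamma$, $u\in U$. The \emph{set
algebra} $\mathfrak P(X)$ is the Boolean algebra of all subsets of $X$ with
\[
C_ia=\{r\in X: r[i\mapsto u]\in a\text{ for some }u\in U\},\qquad
D_{ij}=\{r\in X:r_i=r_j\}\qquad(i,j\in\Gamma).
\]
For $\Gamma=\alpha$ this is a member of $\mathrm{CA}_\alpha$: for $i\neq j$
both sides of (C4) consist of the $r$ with $r[i\mapsto u][j\mapsto u']\in a$
for some $u,u'$, and in (C6) and (C7) the only possible witness for $C_i$ is
$u=r_j$. So $c_i$ is the quantifier $\exists v_i$, and $d_{ij}$ is the formula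
$v_i=v_j$. There is one difference from first-order logic that matters below:
a formula has finitely many free variables, whereas an element of a cylindric
algebra may depend on all coordinates.

\subsection*{Three amalgamation properties}
Let $\mathcal K\subseteq\mathrm{CA}_\alpha$, let
$\mathfrak A_0,\mathfrak A_1,\mathfrak A_2\in\mathcal K$, and let
$\iota_1:\mathfrak A_0\to\mathfrak A_1$ and
$\iota_2:\mathfrak A_0\to\mathfrak A_2$ be embeddings. An \emph{amalgam} is an
algebra $\mathfrak D$ with embeddings $\mu_1:\mathfrak A_1\to\mathfrak D$ and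
$\mu_2:\mathfrak A_2\to\mathfrak D$ such that
$\mu_1\circ\iota_1=\mu_2\circ\iota_2$. The amalgam is \emph{strong} if
$\mu_1(A_1)\cap\mu_2(A_2)=\mu_1(\iota_1(A_0))$. It is a \emph{superamalgam} if
for $\{j,l\}=\{1,2\}$, $x\in A_j$ and $y\in A_l$, the inequality
$\mu_j(x)\le\mu_l(y)$ implies that there is an \emph{interpolant}
$z\in A_0$ with $x\le\iota_j(z)$ and $\iota_l(z)\le y$. The class $\mathcal K$
has the \emph{amalgamation property} (AP), the \emph{strong amalgamation
property} (SAP), or the \emph{super amalgamation property} (SUPAP), if every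
such system has an amalgam, a strong amalgam, or a superamalgam in
$\mathcal K$, respectively.

AP says that two extensions of $\mathfrak A_0$ never make contradictory
demands on it. SAP says that they can be combined without identifying new
elements, and SUPAP that they can be combined without creating new
inequalities. A superamalgam is strong: if $\mu_1(x)=\mu_2(y)$ and $z$ is an
interpolant, then
$\mu_1(x)\le\mu_1\iota_1(z)=\mu_2\iota_2(z)\le\mu_2(y)=\mu_1(x)$, so
$x=\iota_1(z)$. Thus SUPAP implies SAP, and SAP implies AP. The following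
problem is posed in \cite{CLA}.

\begin{quote}
\emph{Find an infinite ordinal $\alpha$ and a variety
$V\subseteq\mathrm{CA}_\alpha$ that has SAP but not SUPAP.}
\end{quote}

One would guess that such a variety exists. The inequality
$\mu_1(x)\le\mu_2(y)$ says that $\mu_1(x)\cdot-\mu_2(y)=0$, and this product
need not lie in either image, so SAP puts no visible restriction on it. We
show that no such variety exists. The proof does not turn a strong amalgam
into a superamalgam. It shows that AP alone is so restrictive that the
varieties having it can be listed, and that every variety on the list has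
SUPAP.

\subsection*{The results}
For a finite set $\Delta\subset\alpha$ let $c_{(\Delta)}$ be the composition
of the $c_i$, $i\in\Delta$, which by (C4) does not depend on the order, and
put
\[
\bar e_\Delta=\prod_{i,j\in\Delta,\ i\ne j}-d_{ij},\qquad
e_n=c_{(n)}\bar e_n\quad(n\ge1).
\]
The element $\bar e_\Delta$ says that the coordinates in $\Delta$ are pairwise
distinct, and $e_n$ says that the base has at least $n$ elements: in a set
algebra $\mathfrak P(X)$ of dimension $\alpha$ with $X\ne\emptyset$ we have
$e_n=1$ if $|U|\ge n$ and $e_n=0$ otherwise. For $k\ge1$ let $\mathsf K_k$ be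
the variety of all $\mathfrak A\in\mathrm{CA}_\alpha$ with $e_k=1$ and
$e_{k+1}=0$. It contains the trivial algebras, and its basic nontrivial member
is $\mathfrak C_k=\mathfrak P({}^\alpha k)$. For a finite set $S$ of positive
integers let $V_S$ be the class of all algebras isomorphic to a product
$\prod_{k\in S}\mathfrak A_k$ with $\mathfrak A_k\in\mathsf K_k$; thus
$V_\emptyset$ is the class of trivial algebras. A variety
$V\subseteq\mathrm{CA}_\alpha$ is \emph{bounded} if it satisfies $e_n=0$ for
some $n\ge1$.

\begin{theorem}\label{thm:main}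
Let $\alpha$ be an infinite ordinal and $V\subseteq\mathrm{CA}_\alpha$ a
variety. The following are equivalent:
\begin{enumerate}
\item[(i)] $V$ has AP;
\item[(ii)] $V$ has SAP;
\item[(iii)] $V$ has SUPAP;
\item[(iv)] $V$ is bounded;
\item[(v)] $V=V_S$ for some finite set $S$ of positive integers.
\end{enumerate}
Moreover, every $V_S$ is a variety. In particular, no variety
$V\subseteq\mathrm{CA}_\alpha$ has SAP but not SUPAP.
\end{theorem}

For example, $\mathrm{CA}_\alpha$ itself is unbounded, because it contains
$\mathfrak P({}^\alpha\omega)$, and so it fails AP. In unbounded varieties the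
failure cannot be repaired by looking for the amalgam in a larger variety.

\begin{theorem}\label{thm:neg}
Let $\alpha$ be an infinite ordinal. Let
$\mathcal K\subseteq\mathrm{CA}_\alpha$ be closed under isomorphic copies,
subalgebras and ultrapowers, and suppose that $\mathcal K$ contains a
nontrivial algebra with $e_n=1$ for all $n$. Then there are
$\mathfrak A_0,\mathfrak A_1,\mathfrak A_2\in\mathcal K$ and embeddings
$\iota_1:\mathfrak A_0\to\mathfrak A_1$,
$\iota_2:\mathfrak A_0\to\mathfrak A_2$ that have no amalgam in
$\mathrm{CA}_\alpha$.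
\end{theorem}

Both halves of the proof use the infinite supply of indices in the same way:
spare indices serve as names for elements of the base. If the base has $k$
elements, then $k$ indices name all of it, and $c_i$ becomes a finite sum of
substitutions. This reduces amalgamation in $\mathsf K_k$ to the argument with
pairs of ultrafilters that works for Boolean algebras
(Sections~\ref{sec:pairs}--\ref{sec:rep}), and bounded varieties split into
pieces $\mathsf K_k$ (Section~\ref{sec:bounded}). If $e_n=1$ for all $n$, names
allow us to copy arbitrary finite structures into the algebra. We copy two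
structures that terms with few indices cannot tell apart although they differ
in the size of certain fibers, and we let the set of permitted indices grow
along an ultrafilter (Sections~\ref{sec:obstruction}--\ref{sec:failure}).

\section{Arithmetic in cylindric algebras}\label{sec:arith}

In this section $\mathfrak A\in\mathrm{CA}_\alpha$ is arbitrary. We often write
$xy$ for $x\cdot y$. An element $x$ is \emph{$i$-closed} if $c_ix=x$, and
\emph{$\Delta$-closed} if it is $i$-closed for every $i\in\Delta$. In a set
algebra, $i$-closed means independent of the $i$th coordinate. A term contains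
only finitely many indices, and every equation $t=t'$ is equivalent to an
equation of the form $t''=0$, with $t''$ the symmetric difference
$(t\cdot-t')+(t'\cdot-t)$. A subset of a Boolean algebra has the \emph{finite
intersection property} (f.i.p.) if all finite products of its members are
nonzero; such a set is contained in an ultrafilter.

\begin{lemma}\label{lem:basic}
\begin{enumerate}
\item[(a)] The $i$-closed elements form a Boolean subalgebra that contains
every $c_ix$. The operation $c_i$ is monotone and additive. If $y$ is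
$i$-closed, then $c_i(xy)=c_ix\cdot y$, and $c_ly$ is $i$-closed for all $l$.
\item[(b)] $d_{ij}=d_{ji}$, $c_id_{ij}=1$, $d_{ij}d_{jl}\le d_{il}$, and
$d_{ij}$ is $l$-closed for $l\notin\{i,j\}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By (C2), $c_i1=1$, so (C3) with first argument $1$ gives $c_ic_ix=c_ix$.
If $y=c_iy$, then (C3) reads $c_i(xy)=c_ix\cdot y$, and
$c_ic_ly=c_lc_iy=c_ly$ by (C4). Hence a product of $i$-closed elements is
$i$-closed. Also $c_i(-y)\cdot y=c_i(-y\cdot y)=0$, so $c_i(-y)\le -y$ and
$-y$ is $i$-closed. If $x\le x'$, then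
$c_ix=c_i(x\cdot c_ix')=c_ix\cdot c_ix'$; this is monotonicity. Finally
$c_ix+c_ix'$ is $i$-closed and lies above $x+x'$, so it lies above
$c_i(x+x')$, and monotonicity gives the reverse inequality.

(b) Let $i\ne j$. By (C6) and (C5), $c_i(d_{ji}d_{ij})=d_{jj}=1$, so
$c_id_{ij}=1$. Then (C7) with $x=d_{ji}$ gives
$c_i(d_{ij}\cdot-d_{ji})=0$, that is, $d_{ij}\le d_{ji}$; exchange $i$ and
$j$. The last two claims follow from (C6) and (C2), the third being trivial
when $j\in\{i,l\}$.
\end{proof}

We use Lemma~\ref{lem:basic} without mention, in particular the rule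
$c_{(\Delta)}(xy)=c_{(\Delta)}x\cdot y$ for $\Delta$-closed $y$.

\subsection*{Substitutions}
For $i\ne j$ put $s^i_jx=c_i(d_{ij}x)$. In a set algebra, $r\in s^i_ja$ if and
only if $r[i\mapsto r_j]\in a$. So $s^i_j$ corresponds to the assignment
$i:=j$ that overwrites coordinate $i$ by coordinate $j$, and
$r\in s^{i_1}_{j_1}s^{i_2}_{j_2}\cdots a$ if and only if performing
$i_1:=j_1$, then $i_2:=j_2$, and so on, turns $r$ into an element of $a$.

\begin{lemma}\label{lem:subst}
Let $i\ne j$.
\begin{enumerate}
\item[(a)] $s^i_j$ is a Boolean endomorphism, and $d_{ij}\cdot s^i_jx=d_{ij}x$.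
\item[(b)] $s^i_jx$ is $i$-closed, and $s^i_jx=x$ if $x$ is $i$-closed.
\item[(c)] $s^i_j$ commutes with $c_l$ for $l\notin\{i,j\}$;
$s^i_jd_{il}=d_{jl}$ for $l\ne i$; $s^i_jd_{ll'}=d_{ll'}$ for
$i\notin\{l,l'\}$.
\item[(d)] If $i'\ne j'$, $i\notin\{i',j'\}$ and $i'\ne j$, then $s^i_j$ and
$s^{i'}_{j'}$ commute.
\item[(e)] If $x$ is $j$-closed, then $c_ix=c_js^i_jx$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The map $s^i_j$ is additive, $s^i_jx\cdot s^i_j(-x)=0$ by (C7), and
$s^i_jx+s^i_j(-x)=c_id_{ij}=1$; so it preserves sums and complements. By (C2),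
$d_{ij}x\le s^i_jx$, and
$d_{ij}\cdot s^i_jx\cdot-x\le s^i_jx\cdot s^i_j(-x)=0$.
(b) If $x$ is $i$-closed, then $s^i_jx=x\cdot c_id_{ij}=x$.
(c) Since $d_{ij}$ is $l$-closed,
$c_lc_i(d_{ij}x)=c_ic_l(d_{ij}x)=c_i(d_{ij}\cdot c_lx)$. The second claim is
(C6), and the third follows from (b).
(d) Both compositions equal $c_ic_{i'}(d_{ij}d_{i'j'}x)$, because $d_{ij}$ is
$i'$-closed and $d_{i'j'}$ is $i$-closed.
(e) $c_jc_i(d_{ij}x)=c_ic_j(d_{ij}x)=c_i(x\cdot c_jd_{ij})=c_ix$.
\end{proof}

Part (e) is the renaming of a bound variable. Let $I_0\subset\alpha$ be finite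
and $\sigma:I_0\to\alpha\setminus I_0$. The substitutions $s^i_{\sigma(i)}$,
$i\in I_0$, commute by (d); let $S_\sigma$ be their composition. It is a
Boolean endomorphism that performs the assignments $i:=\sigma(i)$
simultaneously.

\begin{lemma}\label{lem:simul}
$S_\sigma x$ is $I_0$-closed, and $S_\sigma x=x$ if $x$ is $I_0$-closed. With
$d=\prod_{i\in I_0}d_{i\sigma(i)}$ we have $d\cdot S_\sigma x=dx$, hence
$dx\le S_\sigma x$.
\end{lemma}

\begin{proof}
For $i\in I_0$ write $S_\sigma x=s^i_{\sigma(i)}y$, where $y$ is obtained from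
$x$ by the remaining substitutions. Then $S_\sigma x$ is $i$-closed, and
$d\cdot S_\sigma x=dy$ by Lemma~\ref{lem:subst}(a), since
$d\le d_{i\sigma(i)}$. Removing the substitutions one at a time gives
$d\cdot S_\sigma x=dx$. The second claim is Lemma~\ref{lem:subst}(b).
\end{proof}

\subsection*{The counting constants}

\begin{lemma}\label{lem:count}
\begin{enumerate}
\item[(a)] $c_{(\Delta)}\bar e_\Delta=e_{|\Delta|}$ for every finite nonempty
$\Delta\subset\alpha$.
\item[(b)] $1=e_1\ge e_2\ge\cdots$, and every $e_n$ is $\alpha$-closed.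
\item[(c)] Let $\mathfrak A\in\mathsf K_k$ and $|N|=k$. Then
$c_{(N)}\bar e_N=1$, and $\bar e_N\le\sum_{n\in N}d_{in}$ for $i\notin N$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $i\in\Delta$, $j\notin\Delta$ and
$\Delta_1=(\Delta\setminus\{i\})\cup\{j\}$. The element $\bar e_\Delta$ is
$j$-closed and $s^i_j\bar e_\Delta=\bar e_{\Delta_1}$ by
Lemma~\ref{lem:subst}(a),(c), so $c_i\bar e_\Delta=c_j\bar e_{\Delta_1}$ by
Lemma~\ref{lem:subst}(e). Applying $c_{(\Delta\setminus\{i\})}$ gives
$c_{(\Delta)}\bar e_\Delta=c_{(\Delta_1)}\bar e_{\Delta_1}$. Any two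
$n$-element sets of indices are connected by finitely many such exchanges.

(b) $\bar e_1$ is an empty product, so $e_1=1$. Since
$\bar e_{n+1}\le\bar e_n$ and $e_n=c_{(n)}\bar e_n$ is closed for the index
$n$, we get $e_{n+1}\le c_nc_{(n)}\bar e_n=e_n$. To see that $e_n$ is
$i$-closed, choose $\Delta\ni i$ in (a).

(c) By (a), $c_{(N)}\bar e_N=e_k=1$, and
$\bar e_N\cdot\prod_{n\in N}-d_{in}=\bar e_{N\cup\{i\}}\le e_{k+1}=0$.
\end{proof}

\subsection*{Relativization}
For $\Gamma\subseteq\alpha$ let $\mathrm{Rd}_\Gamma\mathfrak A$ be the reduct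
of $\mathfrak A$ that keeps the Boolean operations and the $c_i$, $d_{ij}$
with $i,j\in\Gamma$. Let $q$ be $\Gamma$-closed. The \emph{relativization}
$\mathrm{Rl}_q\mathrm{Rd}_\Gamma\mathfrak A$ has universe $\{x:x\le q\}$,
unit $q$, complement $x\mapsto q\cdot-x$, constants $d_{ij}q$, and the
operations $+$, $\cdot$, $c_i$ of $\mathfrak A$. Since
$c_i(xq)=c_ix\cdot q$ for $i\in\Gamma$, the map $x\mapsto xq$ is a
homomorphism of $\mathrm{Rd}_\Gamma\mathfrak A$ onto the relativization. Thus,
for every term $t$ with indices in $\Gamma$,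
\begin{equation}\label{eq:rel}
t^{\mathfrak A}(a_1,\dots,a_p)\cdot q
=t^{\mathrm{Rl}_q\mathrm{Rd}_\Gamma\mathfrak A}(a_1q,\dots,a_pq).
\end{equation}
If $q$ is $\alpha$-closed, then $\mathrm{Rl}_q\mathfrak A$ is a homomorphic
image of $\mathfrak A$ and belongs to every variety that contains
$\mathfrak A$.

\subsection*{Equality patterns}
For an equivalence relation $\varepsilon$ on a finite set $\Omega$ of indices
put
\[
\delta_\varepsilon=\prod_{(i,j)\in\varepsilon}d_{ij}\ \cdot
\prod_{(i,j)\in\Omega^2\setminus\varepsilon}-d_{ij}.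
\]
In a set algebra, $r\in\delta_\varepsilon$ says that $\varepsilon$ is the
kernel of $r|_\Omega$, that is, $r_i=r_j$ if and only if
$(i,j)\in\varepsilon$. For the identity relation on $\Omega$ we get
$\bar e_\Omega$.

\begin{lemma}\label{lem:pattern}
Let $\Omega'\subseteq\Omega$ be finite and let $\varepsilon'$ be an equivalence
relation on $\Omega'$.
\begin{enumerate}
\item[(a)] The elements $\delta_\varepsilon$, where $\varepsilon$ ranges over
the equivalence relations on $\Omega$ with
$\varepsilon|_{\Omega'}=\varepsilon'$, are pairwise disjoint and have sum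
$\delta_{\varepsilon'}$.
\item[(b)] Let $\varepsilon$ be an equivalence relation on $\Omega$, let
$i\in\Omega$ and $\varepsilon^-=\varepsilon|_{\Omega\setminus\{i\}}$. If
$(i,l)\in\varepsilon$ for some $l\ne i$, then
$c_i\delta_\varepsilon=\delta_{\varepsilon^-}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Expand $1=\prod_{(i,j)\in\Omega^2}(d_{ij}+-d_{ij})$. The summands are
pairwise disjoint and correspond to the subsets of $\Omega^2$ on which the
positive sign is chosen. By (C5) and Lemma~\ref{lem:basic}(b), a summand is
$0$ unless its subset is reflexive, symmetric and transitive. So the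
$\delta_\varepsilon$ have sum $1$. Multiply by $\delta_{\varepsilon'}$: we
have $\delta_{\varepsilon'}\delta_\varepsilon=\delta_\varepsilon$ if
$\varepsilon$ extends $\varepsilon'$, and $0$ otherwise.

(b) For $l'\in\Omega\setminus\{i\}$ we have $d_{il}d_{ll'}\le d_{il'}$ and
$d_{il}\cdot-d_{ll'}\le-d_{il'}$, and $(i,l')\in\varepsilon$ if and only if
$(l,l')\in\varepsilon^-$. Hence
$\delta_\varepsilon=\delta_{\varepsilon^-}d_{il}$. As $\delta_{\varepsilon^-}$
is $i$-closed,
$c_i\delta_\varepsilon=\delta_{\varepsilon^-}\cdot c_id_{il}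
=\delta_{\varepsilon^-}$.
\end{proof}

\section{Pairs of ultrafilters and the case $k=1$}\label{sec:pairs}

When we amalgamate, we replace $\mathfrak A_1,\mathfrak A_2$ by isomorphic
copies so that $\iota_1,\iota_2$ are inclusions. To build a superamalgam we
must destroy every inequality $x\le y$ that has no interpolant. On the Boolean
level this is done as follows.

\begin{lemma}\label{lem:separate}
Let $A_0$ be a subalgebra of the Boolean algebras $A_1$ and $A_2$. Let
$x\in A_1$, $y\in A_2$, and suppose that no $z\in A_0$ satisfies $x\le z$ and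
$z\le y$. Then there are ultrafilters $F_1\ni x$ of $A_1$ and $F_2\ni-y$ of
$A_2$ with $F_1\cap A_0=F_2\cap A_0$.
\end{lemma}

\begin{proof}
The set $\{z\in A_0:x\le z\}\cup\{-z':z'\in A_0,\ z'\le y\}$ has the f.i.p.:
each of the two parts is closed under products, and $z\cdot-z'=0$ would give
$x\le z\le z'\le y$. Let $G$ be an ultrafilter of $A_0$ containing it. If
$b\in G$ and $bx=0$, then $x\le-b$, so $-b\in G$, which is impossible. If
$b\in G$ and $b\cdot-y=0$, then $b\le y$, so again $-b\in G$. Thus
$G\cup\{x\}$ and $G\cup\{-y\}$ extend to ultrafilters $F_1,F_2$, and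
$F_j\cap A_0$ is an ultrafilter containing $G$, hence equal to $G$.
\end{proof}

\begin{example}\label{ex:k1}
Let $\mathfrak A\in\mathsf K_1$. For $i\ne j$ we have
$-d_{ij}\le c_ic_j(-d_{ij})=e_2=0$, so $d_{ij}=1$, and (C7) gives
$c_ix\le-c_i(-x)\le x$. So $\mathsf K_1$ consists of the Boolean algebras with
$c_ix=x$ and $d_{ij}=1$. Given $\mathfrak A_0\subseteq\mathfrak A_1,
\mathfrak A_2$ in $\mathsf K_1$, let $X$ be the set of pairs $(F_1,F_2)$ of
ultrafilters with $F_1\cap A_0=F_2\cap A_0$, let $\mathfrak D$ be the power
set of $X$, and let $\mu_j(a)=\{(F_1,F_2):a\in F_j\}$. The homomorphisms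
$\mu_1,\mu_2$ agree on $A_0$. If $x,y$ have no interpolant, the pair from
Lemma~\ref{lem:separate} lies in $\mu_1(x)\setminus\mu_2(y)$. A nonzero $x$
and $y=0$ have no interpolant, so $\mu_1$ is injective, and the situation is
symmetric. Hence $\mathsf K_1$ has SUPAP.
\end{example}

In this example an ultrafilter $F$ of $\mathfrak A$ is used as a homomorphism
from $\mathfrak A$ to the two-element algebra, which is the set algebra whose
unit is a single sequence. For $k>1$ the target must be a set algebra with a
$k$-element base. The ultrafilter $F$ describes one sequence $f$ of its unit,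
through ``$f\in a$ if and only if $a\in F$'', and two difficulties arise.
First, we must decide membership in $a$ for the other sequences $r$ of the
unit. We would ask whether $u_r(a)\in F$, where $u_r$ is a composition of
substitutions that turns $f$ into $r$, and this is possible only if every
element of the base occurs among the coordinates of $f$. Second, the
ultrafilters provided by Lemma~\ref{lem:separate} need not have this property,
so we must modify both of them and keep their traces on $A_0$ equal. The next
section treats the second difficulty, and Section~\ref{sec:rep} the first.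

\section{Naming the elements of a $k$-element base}\label{sec:names}

For an ultrafilter $F$ of $\mathfrak A\in\mathrm{CA}_\alpha$ let $i\sim_Fj$
mean $d_{ij}\in F$. By (C5) and Lemma~\ref{lem:basic}(b) this is an
equivalence relation on $\alpha$, the \emph{kernel} of $F$. If
$\mathfrak A\in\mathsf K_k$, it has at most $k$ classes: a set $\Delta$ of
$k+1$ pairwise inequivalent indices would give $\bar e_\Delta\in F$, whereas
$\bar e_\Delta\le e_{k+1}=0$. As $\alpha$ is infinite, some class is infinite.
We call $F$ \emph{full} if $\sim_F$ has exactly $k$ classes; this holds as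
soon as $\bar e_N\in F$ for some $k$-element set $N$. For $k\ge2$ the
principal ultrafilter of $\mathfrak C_k$ given by a constant sequence has one
class and is not full.

An infinite class is a store of redundant coordinates. If the coordinates in
$N$ all repeat the value at $n_*$, we may overwrite them by a list of the $k$
elements of the base, and nothing is lost, because the assignments $n:=n_*$
restore the original sequence.

\begin{lemma}\label{lem:fill}
Let $\mathfrak A_0$ be a subalgebra of $\mathfrak A\in\mathsf K_k$, let $F$ be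
an ultrafilter of $\mathfrak A$ and $G=F\cap A_0$. Let $N$ be a $k$-element
set of indices and $n_*\notin N$, with $n\sim_Gn_*$ for all $n\in N$, and let
$\tau$ be the composition of the $s^n_{n_*}$, $n\in N$.
\begin{enumerate}
\item[(a)] $\{\bar e_N\}\cup\tau[G]$ has the f.i.p.\ in $\mathfrak A_0$.
\item[(b)] If $G'$ is an ultrafilter of $\mathfrak A_0$ that contains
$\{\bar e_N\}\cup\tau[G]$, then $G'\cup\tau[F]$ has the f.i.p.\ in
$\mathfrak A$.
\end{enumerate}
\end{lemma}

\begin{proof}
Put $d=\prod_{n\in N}d_{nn_*}\in G$. By Lemma~\ref{lem:simul}, $\tau a$ is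
$N$-closed, $ad\le\tau a$, and $\tau$ fixes $N$-closed elements. The sets
$\tau[G]$ and $\tau[F]$ are closed under products.

(a) Suppose $\bar e_N\cdot\tau a=0$ with $a\in G$. Applying $c_{(N)}$ and
Lemma~\ref{lem:count}(c) gives $0=c_{(N)}\bar e_N\cdot\tau a=\tau a\ge ad$,
but $ad\in G$.

(b) First, $b\in G'$ implies $c_{(N)}b\in G$. Otherwise $-c_{(N)}b\in G$, and
this element is $N$-closed, so $-c_{(N)}b=\tau(-c_{(N)}b)\in G'$, contrary to
$b\le c_{(N)}b$. Now suppose $b\cdot\tau a=0$ with $b\in G'$ and $a\in F$.
Then $0=c_{(N)}(b\cdot\tau a)=c_{(N)}b\cdot\tau a\ge c_{(N)}b\cdot ad$, but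
$c_{(N)}b\cdot ad\in F$.
\end{proof}

The first application shows that $\mathsf K_k$ has no proper subvariety with a
nontrivial member, and that identities of $\mathsf K_k$ may be verified on
sequences.

\begin{proposition}\label{prop:minimal}
Let $\Gamma\subset\alpha$ be finite and nonempty, and let $t$ be a term with
indices in $\Gamma$.
\begin{enumerate}
\item[(a)] If $t=0$ fails in $\mathfrak P({}^\Gamma k)$, then it fails in
every nontrivial $\mathfrak B\in\mathsf K_k$.
\item[(b)] If $t=0$ fails in some $\mathfrak A\in\mathsf K_k$, then it fails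
in $\mathfrak P({}^\Gamma k)$.
\end{enumerate}
Consequently, an equation that holds in one nontrivial member of
$\mathsf K_k$, for instance in $\mathfrak C_k$, holds in all members of
$\mathsf K_k$, and a variety that contains a nontrivial member of
$\mathsf K_k$ contains $\mathsf K_k$.
\end{proposition}

\begin{proof}
In both parts $N=\{n_0,\dots,n_{k-1}\}$ is a $k$-element set of indices
disjoint from $\Gamma$, and $n_v$ serves as a name for $v\in k$. The element
$\bar e_N$ is $\Gamma$-closed.

(a) For $r\in{}^\Gamma k$ put $b_r=\bar e_N\prod_{i\in\Gamma}d_{in_{r_i}}$.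
Since $d_{in_v}d_{in_{v'}}\le d_{n_vn_{v'}}$, which is disjoint from
$\bar e_N$ for $v\neq v'$, the $b_r$ are pairwise disjoint. By
Lemma~\ref{lem:count}(c),
$\bar e_N=\bar e_N\prod_{i\in\Gamma}\sum_vd_{in_v}=\sum_rb_r$. For
$i\in\Gamma$ all factors of $b_r$ except $d_{in_{r_i}}$ are $i$-closed, so
\begin{equation}\label{eq:cb}
c_ib_r=\bar e_N\prod_{j\ne i}d_{jn_{r_j}}
=\bar e_N\prod_{j\ne i}d_{jn_{r_j}}\cdot\sum_{v<k}d_{in_v}
=\sum_{v<k}b_{r[i\mapsto v]}.
\end{equation}
If $r_i=r_j=v$, then $b_r\le d_{in_v}d_{n_vj}\le d_{ij}$. If $r_i\ne r_j$,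
then $b_rd_{ij}\le\bar e_Nd_{n_{r_i}n_{r_j}}=0$. Removing the factors
$d_{in_{r_i}}$ one at a time as in the first equality of \eqref{eq:cb} gives
$c_{(\Gamma)}b_r=\bar e_N$, and $\bar e_N\ne0$ because
$c_{(N)}\bar e_N=1\ne0$; so $b_r\ne0$. Therefore $g(a)=\sum_{r\in a}b_r$ is an
embedding of $\mathfrak P({}^\Gamma k)$ into
$\mathrm{Rl}_{\bar e_N}\mathrm{Rd}_\Gamma\mathfrak B$. If
$t(a_1,\dots,a_p)\ne\emptyset$, then \eqref{eq:rel} gives
$t^{\mathfrak B}(g(a_1),\dots,g(a_p))\cdot\bar e_N=g(t(a_1,\dots,a_p))\ne0$.

(b) Let $t(a_1,\dots,a_p)\ne0$ in $\mathfrak A$, and let $F$ be an ultrafilter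
containing this element. Choose $N$ and $n_*\notin N$ outside $\Gamma$ in an
infinite class of $\sim_F$. By Lemma~\ref{lem:fill}(a) with
$\mathfrak A_0=\mathfrak A$ there is an ultrafilter
$F'\supseteq\{\bar e_N\}\cup\tau[F]$. By Lemma~\ref{lem:subst}(a),(c), $\tau$
is an endomorphism of $\mathrm{Rd}_\Gamma\mathfrak A$, so
$t(\tau a_1,\dots,\tau a_p)=\tau\,t(a_1,\dots,a_p)\in F'$.

For $r\in{}^\Gamma k$ let $S_r$ be the composition of the $s^i_{n_{r_i}}$,
$i\in\Gamma$, and put $\psi(a)=\{r\in{}^\Gamma k:S_ra\in F'\}$. We claim that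
$\psi:\mathrm{Rd}_\Gamma\mathfrak A\to\mathfrak P({}^\Gamma k)$ is a
homomorphism. It is a Boolean homomorphism because each $S_r$ is one. By
Lemma~\ref{lem:subst}(c), $S_rd_{ij}=d_{n_{r_i}n_{r_j}}$, which lies in $F'$
if and only if $r_i=r_j$, since $\bar e_N\in F'$. For $c_i$,
Lemma~\ref{lem:count}(c) gives the identity that makes finite bases tractable:
\begin{equation}\label{eq:finitesum}
\bar e_N\cdot c_ia=c_i(\bar e_Na)=\sum_{v<k}c_i(\bar e_Nd_{in_v}a)
=\bar e_N\sum_{v<k}s^i_{n_v}a .
\end{equation}
Let $S'$ be the composition of the $s^j_{n_{r_j}}$,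
$j\in\Gamma\setminus\{i\}$. Then $S'\bar e_N=\bar e_N$,
$S'c_ia=S's^i_{n_{r_i}}c_ia=S_rc_ia$ and $S's^i_{n_v}=S_{r[i\mapsto v]}$, so
applying $S'$ to \eqref{eq:finitesum} yields
$\bar e_N\cdot S_rc_ia=\bar e_N\sum_vS_{r[i\mapsto v]}a$. Hence
$r\in\psi(c_ia)$ if and only if $r[i\mapsto v]\in\psi(a)$ for some $v$, which
proves the claim.

By Lemma~\ref{lem:count}(c), for each $i\in\Gamma$ there is $f_i<k$ with
$d_{in_{f_i}}\in F'$. With $d=\prod_id_{in_{f_i}}\in F'$ we have
$d\cdot S_fa=da$ by Lemma~\ref{lem:simul}, so $f\in\psi(a)$ if and only if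
$a\in F'$. Thus
$f\in\psi(t(\tau a_1,\dots,\tau a_p))=t(\psi(\tau a_1),\dots,\psi(\tau a_p))$,
and $t=0$ fails in $\mathfrak P({}^\Gamma k)$.

Finally, an equation $t=0$ that fails in some member of $\mathsf K_k$ fails in
$\mathfrak P({}^\Gamma k)$ for any finite nonempty $\Gamma$ containing the
indices of $t$, hence in every nontrivial member of $\mathsf K_k$.
\end{proof}

\section{Super amalgamation in $\mathsf K_k$}\label{sec:rep}

The homomorphism $\psi$ in the last proof respects only the indices in
$\Gamma$, and its names $n_v$ lie outside $\Gamma$. We now need a homomorphism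
that respects all indices, so the names themselves may be overwritten. A class
of $\sim_F$ can be a singleton, and then the value it names is lost once its
only index is overwritten. The remedy is to save all names in spare
coordinates taken from an infinite class, and to clean these coordinates
afterwards.

For each equivalence relation $\varepsilon$ on $\alpha$ with exactly $k$
classes fix a surjection $f:\alpha\to k$ with kernel $\varepsilon$, a map
$\lambda:k\to\alpha$ with $f(\lambda(v))=v$ for all $v$, and $v_0<k$ with
$f^{-1}(v_0)$ infinite. Let $L=\lambda[k]$ and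
\[
W_f=\{r\in{}^\alpha k:r_i=f_i\text{ for all but finitely many }i\}.
\]
The set $W_f$ is closed under changes of one coordinate and has base $k$, so
$\mathfrak P(W_f)\in\mathsf K_k$. For $r\in W_f$ let
$\Gamma_r=\{i:r_i\ne f_i\}$, fix $k+1$ distinct indices
$n_0,\dots,n_{k-1},n_*$ in $f^{-1}(v_0)\setminus(\Gamma_r\cup L)$, and put
$N=\{n_0,\dots,n_{k-1}\}$ and $\Omega_r=\Gamma_r\cup L\cup N\cup\{n_*\}$.
Consider three rounds of simultaneous assignments:
\begin{enumerate}
\item[(1)] $n_v:=\lambda(v)$ for $v<k$ (save the names);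
\item[(2)] $i:=n_{r_i}$ for $i\in\Gamma_r$ (write $r$);
\item[(3)] $n:=n_*$ for $n\in N$ (clean up).
\end{enumerate}
In each round the overwritten indices are different from the indices that are
read, so the round is given by an operator $S_{\sigma_1}$, $S_{\sigma_2}$,
$S_{\sigma_3}$ as in Lemma~\ref{lem:simul}. Let $u_r(x)$ be the term
$S_{\sigma_1}S_{\sigma_2}S_{\sigma_3}x$. It defines a Boolean endomorphism in
every cylindric algebra. All choices depend only on $\varepsilon$ and $r$, not
on any algebra or ultrafilter. For $z\in{}^\alpha k$ let $z^{*r}$ be the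
result of performing (1), (2), (3) on $z$ in this order. In $\mathfrak C_k$ we
have $z\in u_r(a)$ if and only if $z^{*r}\in a$.

\begin{example}
Let $k=2$, $f=(1,0,0,0,0,\dots)$, $\lambda(0)=1$, $\lambda(1)=0$, $v_0=0$, and
$r=(0,1,0,0,0,\dots)$, so $\Gamma_r=L=\{0,1\}$. The assignments $0:=1$ and
$1:=0$ alone make the first two coordinates equal. With $n_0=2$, $n_1=3$,
$n_*=4$ the three rounds give
$(1,0,0,0,0,\dots)\to(1,0,0,1,0,\dots)\to(0,1,0,1,0,\dots)\to
(0,1,0,0,0,\dots)=r$.
\end{example}

An ultrafilter with kernel $\varepsilon$ knows the sequence it describes only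
up to a permutation of the base, and an equation can record only finitely many
of its equalities. So we compute $z^{*r}$ for sequences $z$ that have the same
equality pattern as $f$ on a finite set. For finite $\Omega\subset\alpha$
write $\delta_\Omega$ for $\delta_{\varepsilon|_\Omega}$.

\begin{lemma}\label{lem:identities}
Let $r\in W_f$, let $i,j\in\alpha$ and let $\Omega\subset\alpha$ be finite.
The following equations hold in $\mathsf K_k$.
\begin{enumerate}
\item[(a)] If $\Omega\supseteq\Omega_r\cup\{i,j\}$, then
$\delta_\Omega\cdot u_r(d_{ij})$ equals $\delta_\Omega$ if $r_i=r_j$ and $0$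
otherwise.
\item[(b)] If
$\Omega\supseteq\{i\}\cup\Omega_r\cup\bigcup_{v<k}\Omega_{r[i\mapsto v]}$, then
$\delta_\Omega\cdot u_r(c_ix)=\delta_\Omega\sum_{v<k}u_{r[i\mapsto v]}(x)$.
\item[(c)] If $\Omega\supseteq\Omega_f$, then
$\delta_\Omega\cdot u_f(x)=\delta_\Omega x$.
\end{enumerate}
\end{lemma}

\begin{proof}
By Proposition~\ref{prop:minimal} it suffices to work in $\mathfrak C_k$. Let
$\Omega\supseteq\Omega_r$ and $z\in\delta_\Omega$. Then $z|_\Omega$ and
$f|_\Omega$ have the same kernel, and $f[\Omega]=k$ because
$L\subseteq\Omega$. So $z=\pi\circ f$ on $\Omega$ for a unique injective map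
$\pi:k\to k$, which is a permutation. We claim that
\begin{equation}\label{eq:star}
z^{*r}=\pi\circ r\text{ on }\Omega,\qquad z^{*r}=z\text{ off }\Omega.
\end{equation}
After round (1), coordinate $n_v$ holds $z_{\lambda(v)}=\pi(v)$. So after
round (2), coordinate $i\in\Gamma_r$ holds $\pi(r_i)$, and it is not touched
again. Coordinate $n_*$ is never overwritten, so after round (3) coordinate
$n\in N$ holds $z_{n_*}=\pi(v_0)=\pi(f_n)=\pi(r_n)$. Every other coordinate
$l$ keeps the value $z_l$, and for $l\in\Omega\setminus\Gamma_r$ this is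
$\pi(f_l)=\pi(r_l)$.

Now (a) holds because $z^{*r}_i=z^{*r}_j$ if and only if $r_i=r_j$. In (b),
\eqref{eq:star} applied to $r$ and to $r[i\mapsto v]$ gives
$z^{*r[i\mapsto v]}=z^{*r}[i\mapsto\pi(v)]$, and $\pi(v)$ ranges over $k$. In
(c), $z^{*f}=z$.
\end{proof}

\begin{lemma}\label{lem:rep}
Let $F$ be a full ultrafilter of $\mathfrak A\in\mathsf K_k$, and let $f$ and
the $u_r$ be those fixed for the kernel of $F$. Then
$\psi_F(a)=\{r\in W_f:u_r(a)\in F\}$ defines a homomorphism
$\psi_F:\mathfrak A\to\mathfrak P(W_f)$, and $f\in\psi_F(a)$ if and only if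
$a\in F$.
\end{lemma}

\begin{proof}
The map $\psi_F$ is a Boolean homomorphism because each $u_r$ is one. Every
factor of $\delta_\Omega$ lies in $F$, so $\delta_\Omega\in F$ for all finite
$\Omega$. By Lemma~\ref{lem:identities}, $r\in\psi_F(d_{ij})$ if and only if
$r_i=r_j$; $r\in\psi_F(c_ia)$ if and only if $u_{r[i\mapsto v]}(a)\in F$ for
some $v<k$, which means $r\in C_i\psi_F(a)$; and $u_f(a)\in F$ if and only if
$a\in F$.
\end{proof}

\begin{proposition}\label{prop:Kk}
$\mathsf K_k$ has SUPAP.
\end{proposition}

\begin{proof}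
Let $\mathfrak A_0\subseteq\mathfrak A_1,\mathfrak A_2$ be in $\mathsf K_k$.
Let $X$ be the set of pairs $(F_1,F_2)$ of full ultrafilters of
$\mathfrak A_1,\mathfrak A_2$ with $F_1\cap A_0=F_2\cap A_0$. Since
$d_{ij}\in A_0$, the two members of a pair have the same kernel, hence the
same $f$ and the same terms $u_r$. Put
\[
\mathfrak D=\prod_{(F_1,F_2)\in X}\mathfrak P(W_f)\in\mathsf K_k,\qquad
\mu_j(a)=(\psi_{F_j}(a))_{(F_1,F_2)\in X}.
\]
(If the algebras are trivial, then $X=\emptyset$ and $\mathfrak D$ is
trivial.) The $\mu_j$ are homomorphisms by Lemma~\ref{lem:rep}. For $a\in A_0$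
we have $u_r(a)\in A_0$, so $u_r(a)\in F_1$ if and only if $u_r(a)\in F_2$,
and $\mu_1(a)=\mu_2(a)$.

Let $x\in A_1$ and $y\in A_2$ have no interpolant; we show
$\mu_1(x)\not\le\mu_2(y)$. Take $F_1\ni x$ and $F_2\ni-y$ as in
Lemma~\ref{lem:separate}, with common trace $G$ on $A_0$. Choose $N$, $n_*$ in
an infinite class of $\sim_G$ and let $\tau$ be as in Lemma~\ref{lem:fill}.
By part (a) of that lemma there is an ultrafilter
$G'\supseteq\{\bar e_N\}\cup\tau[G]$ of $\mathfrak A_0$, and by part (b),
applied to $\mathfrak A_1$ and to $\mathfrak A_2$ with the same $G'$, there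
are ultrafilters $F_j'\supseteq G'\cup\tau[F_j]$ of $\mathfrak A_j$. Both have
trace $G'$ on $A_0$ and contain $\bar e_N$, so $(F_1',F_2')\in X$. Suppose
$\mu_1(x)\le\mu_2(y)$. As $\tau$ is a monotone term operation,
$\mu_1(\tau x)=\tau\mu_1(x)\le\tau\mu_2(y)=\mu_2(\tau y)$, so
$\psi_{F_1'}(\tau x)\subseteq\psi_{F_2'}(\tau y)$. With the $f$ that belongs
to the pair $(F_1',F_2')$, we have $f\in\psi_{F_1'}(\tau x)$ because
$\tau x\in F_1'$, and $f\notin\psi_{F_2'}(\tau y)$ because
$-\tau y=\tau(-y)\in F_2'$. This is a contradiction.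

The construction is symmetric in $\mathfrak A_1$ and $\mathfrak A_2$, so the
same holds with the roles exchanged. Finally, if $\mu_1(x)=0=\mu_2(0)$, there
is an interpolant $z$ with $x\le z\le0$, so $x=0$; thus $\mu_1$, and by
symmetry $\mu_2$, is injective.
\end{proof}

\section{Bounded varieties}\label{sec:bounded}

The constants $q_k=e_k\cdot-e_{k+1}$ ($k\ge1$) say that the base has exactly
$k$ elements. They are $\alpha$-closed and pairwise disjoint by
Lemma~\ref{lem:count}(b). For every $\mathfrak A\in\mathrm{CA}_\alpha$ we have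
$\mathrm{Rl}_{q_k}\mathfrak A\in\mathsf K_k$, because by \eqref{eq:rel} the
values of $e_k$ and $e_{k+1}$ in this algebra are $e_kq_k=q_k$ and
$e_{k+1}q_k=0$. If $e_n=0$ in $\mathfrak A$, then $q_1+\dots+q_{n-1}=1$, and
\begin{equation}\label{eq:split}
\mathfrak A\cong\prod_{1\le k<n}\mathrm{Rl}_{q_k}\mathfrak A,\qquad
a\mapsto(aq_k)_k ,
\end{equation}
with inverse $(a_k)_k\mapsto\sum_ka_k$. Since the $q_k$ are constants, every
embedding respects this decomposition.

\begin{proposition}\label{prop:bounded}
Every $V_S$ is a bounded variety. Every bounded variety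
$V\subseteq\mathrm{CA}_\alpha$ equals $V_S$ for some finite $S$ and has SUPAP.
\end{proposition}

\begin{proof}
Let $S$ be finite and let $n\geq 1$ be larger than all elements of $S$. We
claim that $V_S$ is defined, relative to $\mathrm{CA}_\alpha$, by the
equations $e_n=0$ and $q_l=0$ for $1\le l<n$, $l\notin S$. In $\mathsf K_k$ we
have $e_j=1$ for $j\le k$ and $e_j=0$ for $j>k$, so $q_l=0$ for $l\ne k$.
Hence these equations hold in $\mathsf K_k$ for $k\in S$, and so in $V_S$.
Conversely, if they hold in $\mathfrak A$, the factors with $k\notin S$ in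
\eqref{eq:split} are trivial, and $\mathfrak A\in V_S$.

Let $V$ satisfy $e_n=0$ and put
$S=\{k:1\le k<n,\ \mathsf K_k\subseteq V\}$. Then $V_S\subseteq V$, as $V$ is
closed under products. If $\mathfrak A\in V$ and $q_k\ne0$ in $\mathfrak A$,
then $\mathrm{Rl}_{q_k}\mathfrak A$ is a nontrivial member of
$V\cap\mathsf K_k$, so $k\in S$ by Proposition~\ref{prop:minimal}. Thus the
factors with $k\notin S$ in \eqref{eq:split} are trivial, and
$\mathfrak A\in V_S$.

Let $\mathfrak A_0\subseteq\mathfrak A_1,\mathfrak A_2$ be in $V=V_S$. For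
$k\in S$, Proposition~\ref{prop:Kk} gives a superamalgam
$\mathfrak D_k\in\mathsf K_k$, with embeddings $\mu^k_1,\mu^k_2$, of
$\mathrm{Rl}_{q_k}\mathfrak A_1$ and $\mathrm{Rl}_{q_k}\mathfrak A_2$ over
$\mathrm{Rl}_{q_k}\mathfrak A_0$. Put
$\mathfrak D=\prod_{k\in S}\mathfrak D_k\in V$ and
$\mu_j(a)=(\mu_j^k(aq_k))_{k\in S}$. Since $\sum_{k\in S}q_k=1$, the $\mu_j$
are embeddings, and they agree on $A_0$. If $\mu_j(x)\le\mu_l(y)$ with
$\{j,l\}=\{1,2\}$, there are $z_k\in A_0$ with $xq_k\le z_k\le yq_k$, and
$z=\sum_{k\in S}z_k\in A_0$ satisfies $x\le z\le y$.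
\end{proof}

The use of Proposition~\ref{prop:minimal} is essential here: the amalgam
built in Proposition~\ref{prop:Kk} is a product of full set algebras, and we
have to know that these belong to $V$.

\section{The obstruction: three points do not fit into two}
\label{sec:obstruction}

We turn to algebras with $e_n=1$ for all $n$. In a set algebra, the
\emph{fiber} of $a$ over $r$ is $\{u:r[0\mapsto u]\in a\}$. The size of the
fibers of an element $\xi$ can be bounded from below and from above by
equations that involve further elements. Consider the conditions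
\begin{enumerate}
\item[(A)] $\eta_1,\eta_2,\eta_3$ are $1$-closed and pairwise disjoint,
$\eta_v\le\xi$ and $c_0\eta_v=c_0\xi$ for $v=1,2,3$;
\item[(B)] $\zeta_1,\zeta_2$ are $1$-closed, $\zeta_1+\zeta_2=\xi$ and
$\zeta_w\cdot s^0_1\zeta_w\le d_{01}$ for $w=1,2$.
\end{enumerate}
In a set algebra, (A) says that every nonempty fiber of $\xi$ meets three
disjoint subsets, so it has at least three elements. In (B), if $u,u'$ lie in
the fiber of $\zeta_w$ over $r$, then
$r[0\mapsto u][1\mapsto u']\in\zeta_w\cdot s^0_1\zeta_w$, so $u=u'$; hence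
every fiber of $\xi$ has at most two elements. Together, (A) and (B) force
$\xi=\emptyset$. An amalgam need not be a set algebra, but the argument goes
through on the basis of the axioms.

\begin{lemma}\label{lem:obstruction}
If $\xi,\eta_1,\eta_2,\eta_3,\zeta_1,\zeta_2\in\mathfrak D\in
\mathrm{CA}_\alpha$ satisfy (A) and (B), then $c_0\xi=0$.
\end{lemma}

\begin{proof}
Let $\zeta$ be one of the $\zeta_w$ and let $p\le\zeta$ be $1$-closed. We
claim that $\zeta\cdot c_0p\le p$. By Lemma~\ref{lem:subst}(e),
$c_0p=c_1s^0_1p$, so $\zeta\cdot c_0p=c_1(\zeta\cdot s^0_1p)$. Since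
$\zeta\cdot s^0_1p\le\zeta\cdot s^0_1\zeta\le d_{01}$,
Lemma~\ref{lem:subst}(a) gives
$\zeta\cdot s^0_1p=\zeta\cdot d_{01}\cdot s^0_1p=\zeta d_{01}p\le p$, and so
$\zeta\cdot c_0p\le c_1p=p$.

Put $p_{vw}=\eta_v\zeta_w$. These elements are $1$-closed, and
$\eta_v=\eta_v\xi=p_{v1}+p_{v2}$. For $v\ne v'$ the claim gives
$p_{vw}\cdot c_0p_{v'w}\le p_{vw}p_{v'w}\le\eta_v\eta_{v'}=0$, hence
$c_0p_{vw}\cdot c_0p_{v'w}=c_0(p_{vw}\cdot c_0p_{v'w})=0$. Now
\[
c_0\xi=\prod_{v=1}^3c_0\eta_v=\prod_{v=1}^3(c_0p_{v1}+c_0p_{v2}).
\]
Each of the eight products in the expansion chooses $w\in\{1,2\}$ for each of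
three values of $v$, so it contains $c_0p_{vw}\cdot c_0p_{v'w}$ for some
$v\ne v'$ and some $w$, and is $0$.
\end{proof}

So we look for an element $\xi_3$ with $c_0\xi_3\ne0$ that has companions
$\eta_v$ as in (A), and an element $\xi_2$ that has companions $\zeta_w$ as in
(B), such that $\xi_3$ and $\xi_2$ generate isomorphic algebras. This means
that no term in one variable may detect the size of the fibers. Terms do count
when they have room: if a set $\xi$ is $1$-closed and $l$-closed for some
$l\notin\{0,1\}$, then
\begin{equation}\label{eq:counter}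
\xi\cdot s^0_1\xi\cdot s^0_l\xi\cdot\bar e_{\{0,1,l\}}\ne0
\end{equation}
if and only if some fiber of $\xi$ has at least three elements. So our
elements must depend on every coordinate $l\ge2$. With the single free
coordinate $1$, the term $\xi\cdot s^0_1\xi\cdot-d_{01}$ still separates
fibers of size one from fibers of size two, and this is why we compare sizes
two and three.

There are three tasks. We have no control over the given algebra except that
$e_n=1$, so we must find the elements among those built from the $d_{ij}$
(Section~\ref{sec:types}). For each finite set $\Gamma$ of indices we need two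
relations that terms with indices in $\Gamma$ do not distinguish
(Section~\ref{sec:game}). An ultrapower then handles all terms at once
(Section~\ref{sec:failure}).

\section{Copying finite structures into an algebra with $e_n=1$ for all $n$}
\label{sec:types}

In this section $\mathfrak B\in\mathrm{CA}_\alpha$ is nontrivial and satisfies
$e_n=1$ for all $n$. The hypothesis enters through the fact that a value
different from finitely many given ones always exists.

\begin{lemma}\label{lem:new}
If $\Delta\subset\alpha$ is finite and $i\notin\Delta$, then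
$c_i\prod_{j\in\Delta}-d_{ij}=1$ in $\mathfrak B$.
\end{lemma}

\begin{proof}
For $\Delta=\emptyset$ the product is $1$. Let $\Delta\ne\emptyset$ and
$w=-c_i\prod_{j\in\Delta}-d_{ij}$. By Lemma~\ref{lem:subst}(e),(c),
$c_i\prod_{j\in\Delta}-d_{ij}=c_{i'}\prod_{j\in\Delta}-d_{i'j}$ for every
$i'\notin\Delta$. Hence $w$ is $i'$-closed and
$w\le\sum_{j\in\Delta}d_{i'j}$ for every $i'\notin\Delta$. Choose $\Delta'$
disjoint from $\Delta$ with $|\Delta'|=|\Delta|+1$. Expand
$\prod_{i'\in\Delta'}\sum_{j\in\Delta}d_{i'j}$: each summand assigns an index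
$j\in\Delta$ to every $i'\in\Delta'$, so it contains a factor
$d_{i'j}d_{i''j}\le d_{i'i''}$ with $i'\ne i''$ and is disjoint from
$\bar e_{\Delta'}$. Thus $w\bar e_{\Delta'}=0$, and
$w=w\cdot e_{|\Delta'|}=w\cdot c_{(\Delta')}\bar e_{\Delta'}
=c_{(\Delta')}(w\bar e_{\Delta'})=0$.
\end{proof}

Let $\Gamma\subset\alpha$ be finite, let $P$ be a finite nonempty set and
$U\supseteq P$ an infinite set. Let $\mathfrak E=\mathfrak E_{\Gamma,P}$
consist of the subsets of ${}^\Gamma U$ that are invariant under all
permutations of $U$ fixing $P$ pointwise. These sets form a subalgebra of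
$\mathfrak P({}^\Gamma U)$, and every set that is defined from relations on
$P$, such as $\{r:r_0\in P',\ (r_0,r_1)\in E\}$ with $P'\subseteq P$ and
$E\subseteq P^2$, belongs to it. The atoms of $\mathfrak E$ are the orbits
$[r]$.

Choose distinct indices $n_p\in\alpha\setminus\Gamma$ ($p\in P$) as names for
the elements of $P$, and let $N=\{n_p:p\in P\}$ and $\Omega=\Gamma\cup N$.
Extend $r\in{}^\Gamma U$ to $\hat r\in{}^\Omega U$ by $\hat r_{n_p}=p$, and
let $\varepsilon(r)$ be the kernel of $\hat r$. Then $[r]=[r']$ if and only if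
$\varepsilon(r)=\varepsilon(r')$: a permutation fixing $P$ preserves the
kernel, and if the kernels agree, then $\hat r_l\mapsto\hat r'_l$ is a
bijection between finite subsets of $U$ that fixes $P$ pointwise, and it
extends to a permutation of $U$. In particular $\mathfrak E$ is finite. The
relations $\varepsilon(r)$ are exactly the equivalence relations on $\Omega$
whose restriction to $N$ is the identity: give the class of $n_p$ the value
$p$ and the other classes distinct values in $U\setminus P$.

\begin{lemma}\label{lem:copy}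
The map $g(a)=\sum_{[r]\subseteq a}\delta_{\varepsilon(r)}$ is an embedding of
$\mathfrak E$ into $\mathrm{Rl}_{\bar e_N}\mathrm{Rd}_\Gamma\mathfrak B$. In
particular $g(C_ia)=c_ig(a)$ and $g(D_{ij})=d_{ij}\bar e_N$ for
$i,j\in\Gamma$. For every unary term $t$ with indices in $\Gamma$ and every
$a\in\mathfrak E$,
\begin{equation}\label{eq:transfer}
t^{\mathfrak B}(g(a))=0\iff
t^{\mathfrak E}(a)=\emptyset\ \text{ and }\
t^{\mathfrak B}(0)\cdot-\bar e_N=0 .
\end{equation}
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:pattern}(a) with $\Omega'=N$, the elements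
$\delta_{\varepsilon(r)}$, one for each orbit, are pairwise disjoint with sum
$\bar e_N$. So $g$ is a Boolean homomorphism. Each $\delta_{\varepsilon(r)}$
lies below $d_{ij}$ if $r_i=r_j$ and below $-d_{ij}$ otherwise, so
$g(D_{ij})=d_{ij}\bar e_N$.

Let $\Omega_1\subset\alpha$ be finite, $\varepsilon$ an equivalence relation
on $\Omega_1$, $i\in\Omega_1$ and
$\varepsilon^-=\varepsilon|_{\Omega_1\setminus\{i\}}$. Then
\begin{equation}\label{eq:cdelta}
c_i\delta_\varepsilon=\delta_{\varepsilon^-}\quad\text{in }\mathfrak B.
\end{equation}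
If the class of $i$ is not a singleton, this is Lemma~\ref{lem:pattern}(b).
Otherwise
$\delta_\varepsilon=\delta_{\varepsilon^-}
\prod_{l\in\Omega_1\setminus\{i\}}-d_{il}$, and we apply Lemma~\ref{lem:new}.

Fix $i\in\Gamma$ and $r$, and let $\varepsilon=\varepsilon(r)$ and
$\varepsilon^-=\varepsilon|_{\Omega\setminus\{i\}}$. We claim that
$r'\in C_i[r]$ if and only if $\varepsilon(r')$ extends $\varepsilon^-$. If
$r'[i\mapsto u]\in[r]$, then $\varepsilon(r'[i\mapsto u])=\varepsilon$, and
$\varepsilon(r')$ has the same restriction to $\Omega\setminus\{i\}$.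
Conversely, let $\varepsilon(r')$ extend $\varepsilon^-$. Put $u=\hat r'_l$ if
$(i,l)\in\varepsilon$ for some $l\ne i$, and otherwise let $u\in U$ be
different from all $\hat r'_l$; then $\varepsilon(r'[i\mapsto u])=\varepsilon$.
Every equivalence relation on $\Omega$ that extends $\varepsilon^-$ is the
identity on $N$, so it has the form $\varepsilon(r')$. By
Lemma~\ref{lem:pattern}(a) and \eqref{eq:cdelta},
$g(C_i[r])=\delta_{\varepsilon^-}=c_i\delta_\varepsilon=c_ig([r])$, and
additivity gives $g(C_ia)=c_ig(a)$.

Applying \eqref{eq:cdelta} for one $i\in\Gamma$ after another gives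
$c_{(\Gamma)}\delta_{\varepsilon(r)}=\bar e_N$, and $\bar e_N\ne0$ because
$c_{(N)}\bar e_N=e_{|P|}=1\neq 0$. So $\delta_{\varepsilon(r)}\ne0$, and $g$
is injective.

Both $\bar e_N$ and $-\bar e_N$ are $\Gamma$-closed. By \eqref{eq:rel} with
$q=\bar e_N$ we get
$t^{\mathfrak B}(g(a))\cdot\bar e_N=g(t^{\mathfrak E}(a))$. With
$q=-\bar e_N$, the elements $g(a)$ and $0$ have the same product with $q$, so
$t^{\mathfrak B}(g(a))\cdot-\bar e_N=t^{\mathfrak B}(0)\cdot-\bar e_N$. This
proves \eqref{eq:transfer}.
\end{proof}

The second condition in \eqref{eq:transfer} does not depend on $a$. So two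
elements of $\mathfrak E$ that are annihilated by the same terms have images
in $\mathfrak B$ with the same property.

\section{Fibers of size two and three that terms cannot count}
\label{sec:game}

Let $\Gamma\subset\alpha$ be finite with $\{0,1\}\subsetneq\Gamma$, and put
$J=\Gamma\setminus\{0,1\}$ and $m=|\Gamma|\ge3$. Let $Q$ and $P_j$ ($j\in J$)
be pairwise disjoint finite sets with $|Q|=m+20$ and $|P_j|=M\ge m$ for all
$j$. Let $P$ be the union of these sets and let $U\supseteq P$ be infinite. A
\emph{tail} is a subset of $\bigcup_{j\in J}P_j$ with exactly one element in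
each $P_j$; it has $m-2$ elements. For $l\in J$, an \emph{$l$-partial tail} is
a subset of $\bigcup_{j\in J\setminus\{l\}}P_j$ with exactly one element in
each $P_j$, $j\ne l$; it has $m-3$ elements. Two tails, or two $l$-partial
tails, $T_1,T_2$ are \emph{adjacent} if
$|T_1\setminus T_2|=|T_2\setminus T_1|=1$. Let $[Q]^h$ be the set of
$h$-element subsets of $Q$. A function $X_h$ from tails to $[Q]^h$ defines
\[
x_h=\{r\in{}^\Gamma U: r_j\in P_j\text{ for }j\in J,\ r_0\in X_h(T_r)\}
\in\mathfrak E_{\Gamma,P},\qquad T_r=\{r_j:j\in J\}.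
\]
The set $x_h$ is $1$-closed, and its nonempty fibers are the sets $X_h(T)$.

A term with indices in $\Gamma$ inspects at most $m$ elements of $U$ at a
time. A tail occupies $m-2$ of them, which leaves room for two elements of its
fiber, but not for three. The function $X_h$ must not offer a way around this.
If $X_h$ is constant with value $A$, then $C_{(J)}x_h=\{r:r_0\in A\}$ depends
on coordinate $0$ only, and \eqref{eq:counter} counts $A$. We therefore ask
that changing one element of a tail can produce any fiber, and this for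
several tails at once.

\begin{lemma}\label{lem:random}
If $M$ is large enough, then for $h=2$ and for $h=3$ there is a function $X_h$
from tails to $[Q]^h$ with the following property. For every $l\in J$, every
set $\Theta$ of at most four $l$-partial tails and every
$\beta:\Theta\to[Q]^h$, at least $m$ elements $w\in P_l$ satisfy
$X_h(T\cup\{w\})=\beta(T)$ for all $T\in\Theta$.
\end{lemma}

\begin{proof}
Choose the values $X_h(T)$ independently and uniformly at random, and let
$\gamma=\binom{|Q|}{h}$, which does not depend on $M$. Fix $(l,\Theta,\beta)$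
and say that $w\in P_l$ \emph{works} if it satisfies the required equations.
Different $w$ involve disjoint sets of tails, so these events are independent,
and each has probability $\gamma^{-|\Theta|}\ge\gamma^{-4}$. The probability
that fewer than $m$ elements work is at most
\[
\sum_{i<m}\binom Mi(1-\gamma^{-4})^{M-i}\le mM^m(1-\gamma^{-4})^{M-m}.
\]
There are at most $M^m$ $l$-partial tails, hence at most
$m(M^m+1)^4\gamma^4$ triples $(l,\Theta,\beta)$. The product of the two bounds
is a polynomial in $M$ times $(1-\gamma^{-4})^{M}$, so it tends to $0$ as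
$M\to\infty$.
\end{proof}

Fix such $M$, $X_2$, $X_3$.

\begin{proposition}\label{prop:game}
For every unary term $t$ with indices in $\Gamma$, $t(x_2)=\emptyset$ if and
only if $t(x_3)=\emptyset$ in $\mathfrak E_{\Gamma,P}$.
\end{proposition}

The proof is a back-and-forth argument, and we must find out which information
a configuration of at most $m$ elements has to preserve. Two adjacent tails
occupy $m-1$ elements together, and the last coordinate can compare their
fibers. For nonempty sets $A,B$ of equal finite size let the \emph{state}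
$\mathrm{st}(A,B)$ be $\mathsf E$ if $A=B$, $\mathsf M$ if $A\ne B$ and
$A\cap B\ne\emptyset$, and $\mathsf D$ if $A\cap B=\emptyset$.

\begin{example}\label{ex:m3}
Let $\Gamma=\{0,1,2\}$. A tail is a single element $e\in P_2$, the only
partial tail is $\emptyset$, and Lemma~\ref{lem:random} asks only that each
$h$-element subset of $Q$ be the fiber of at least three elements of $P_2$.
Write $X_h(e)$ for $X_h(\{e\})$. We have
$s^2_1x_h=\{r:r_1\in P_2,\ r_0\in X_h(r_1)\}$, so
$C_0(x_h\cdot s^2_1x_h)$ consists of the $r$ with $r_1,r_2\in P_2$ and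
$X_h(r_1)\cap X_h(r_2)\ne\emptyset$. Thus terms see whether two fibers meet,
and with $-s^2_1x_h$ in place of $s^2_1x_h$ they see whether two fibers are
equal.

Let $Q=\{1,\dots,23\}$. Match $e_1,e_2$ with $X_3$-fibers $\{1,2,3\}$,
$\{3,4,5\}$ to $e_1',e_2'$ with $X_2$-fibers $\{1,2\}$, $\{2,3\}$; both pairs
are in state $\mathsf M$. A third element in $Q$ lies in both fibers, in the
first only, in the second only, or in neither, and we answer with $2$, $1$,
$3$ or $4$. A third element in $P_2$ with fiber $\{1,6,7\}$ meets the first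
fiber only, and we answer with an element whose fiber is $\{1,4\}$. The fiber
$\{1,4,6\}$ meets both, and we answer with $\{2,4\}$. Now try to count: match
$e_1,1,2$ to $e_1',1,2$. To inspect the third element $3$ of $X_3(e_1)$, one
of the three elements must be released. If $1$ is released, we match $3$ to
$1$. If $e_1$ is released, we match $3$ to any element of
$Q\setminus\{1,2\}$, and nothing remembers the fiber.
\end{example}

For the rest of the section let $\{h,h'\}=\{2,3\}$, $X=X_h$, $X'=X_{h'}$. A
bijection $\varphi:R\to R'$ between finite subsets of $U$ is \emph{good from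
$h$ to $h'$} if
\begin{enumerate}
\item[(G1)] $\varphi$ preserves membership in $Q$, in each $P_j$, and in
$U\setminus P$;
\item[(G2)] for $u\in R\cap Q$ and every tail $T\subseteq R$: $u\in X(T)$ if
and only if $\varphi(u)\in X'(\varphi T)$;
\item[(G3)] for adjacent tails $T_1,T_2\subseteq R$:
$\mathrm{st}(X(T_1),X(T_2))=\mathrm{st}(X'(\varphi T_1),X'(\varphi T_2))$.
\end{enumerate}
Here $\varphi T$ is the image of $T$. Restrictions of good bijections are
good, and the inverse of a good bijection from $h$ to $h'$ is good from $h'$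
to $h$. We shall use repeatedly that two $h'$-element sets with at most one
common element are different, because $h'\ge2$; their state is then
$\mathsf M$ if they meet and $\mathsf D$ if not.

\begin{lemma}\label{lem:third}
Let $A_1,A_2,B\in[Q]^h$ and $A_1',A_2'\in[Q]^{h'}$ with
$\mathrm{st}(A_1,A_2)=\mathrm{st}(A_1',A_2')$. Then there is
$B'\in[Q]^{h'}$ with $\mathrm{st}(B',A_i')=\mathrm{st}(B,A_i)$ for $i=1,2$.
\end{lemma}

\begin{proof}
If $B=A_i$ for some $i$, take $B'=A_i'$. Otherwise both states of $B$ are
$\mathsf M$ or $\mathsf D$. We choose $Y\subseteq A_1'\cup A_2'$ with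
$|Y|\le2$ and $|Y\cap A_i'|\le1$ that meets $A_i'$ exactly when
$\mathrm{st}(B,A_i)=\mathsf M$; then $Y$ together with $h'-|Y|$ elements of
$Q\setminus(A_1'\cup A_2')$ is the required $B'$. If both states are
$\mathsf D$, let $Y=\emptyset$. If both are $\mathsf M$, let $Y=\{a\}$ with
$a\in A_1'\cap A_2'$ when this set is nonempty, and $Y=\{a_1,a_2\}$ with
$a_i\in A_i'$ otherwise. If $\mathrm{st}(B,A_1)=\mathsf M$ and
$\mathrm{st}(B,A_2)=\mathsf D$, then $A_1\ne A_2$, hence $A_1'\ne A_2'$, and
we let $Y=\{a\}$ with $a\in A_1'\setminus A_2'$; the remaining case is the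
same with $1$ and $2$ exchanged.
\end{proof}

\begin{lemma}\label{lem:extend}
If $\varphi:R\to R'$ is good from $h$ to $h'$, $|R|\le m-1$ and $w\in U$, then
there is $w'\in U$ such that $\varphi\cup\{(w,w')\}$ is a good bijection from
$h$ to $h'$.
\end{lemma}

\begin{proof}
If $w\in R$, let $w'=\varphi(w)$. If $w\in U\setminus(P\cup R)$, let
$w'\in U\setminus(P\cup R')$; no new instances of (G2), (G3) arise. Two cases
remain.

\emph{Case $w\in Q\setminus R$.} We need $w'\in Q\setminus R'$ that satisfies
(G2) for the tails $T\subseteq R$. If there is no such tail, any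
$w'\in Q\setminus R'$ will do. Otherwise $R$ consists of a tail $T$ and at
most one further element $v$. If $v$ is absent or $v\notin\bigcup_jP_j$, then
$T$ is the only tail in $R$. Both $X'(\varphi T)$ and
$Q\setminus X'(\varphi T)$ have at least two elements, so the one that is
required contains some $w'\ne\varphi(v)$. If $v\in\bigcup_jP_j$, then
$R=T_1\cup T_2$ with adjacent tails $T_1,T_2$, which are the only tails in
$R$, and $R'\cap Q=\emptyset$. For sets $A,B\subseteq Q$ of the same size $2$
or $3$, the region $A\cap B$ is nonempty if and only if the state is not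
$\mathsf D$, each of $A\setminus B$ and $B\setminus A$ is nonempty if and only
if the state is not $\mathsf E$, and $Q\setminus(A\cup B)$ is nonempty. By
(G3), the region that $w$ occupies relative to $X(T_1),X(T_2)$ has a nonempty
counterpart relative to $X'(\varphi T_1),X'(\varphi T_2)$, and we take $w'$
there.

\emph{Case $w\in P_l\setminus R$.} Let $\Theta$ be the set of $l$-partial
tails contained in $R$. The new tails are the sets $T\cup\{w\}$,
$T\in\Theta$. If $\Theta=\emptyset$, any $w'\in P_l\setminus R'$ will do. Let
$T_0\in\Theta$. Since $|T_0|=m-3$, the set $R\setminus T_0$ has at most two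
elements. Say $\rho$ of them lie in $P_l$, $\kappa$ in $Q$, and $\theta$ in
$\bigcup_{j\ne l}P_j$, so that
\[
\rho+\kappa+\theta\le2,\qquad |R\cap P_l|=\rho,\qquad |R\cap Q|=\kappa.
\]
For $\theta=0$, $\Theta$ has one member, and for $\theta=1$ it has two
adjacent members. For $\theta=2$ it has three pairwise adjacent members (both
extra elements in the same $P_j$) or four members that form a $4$-cycle under
adjacency (extra elements in different $P_j$). In every case $|\Theta|\le4$,
and each member of $\Theta$ is adjacent to exactly $\theta$ others.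

For $T\in\Theta$ and $e\in R\cap P_l$ put $B_T=X(T\cup\{w\})$,
$A_{T,e}=X(T\cup\{e\})$ and $A'_{T,e}=X'(\varphi T\cup\{\varphi(e)\})$. Two
new tails $T_1\cup\{w\}$, $T_2\cup\{w\}$ are adjacent if and only if $T_1,T_2$
are adjacent. A tail contained in $R$ omits $w$, so it is adjacent to
$T\cup\{w\}$ if and only if it has the form $T\cup\{e\}$ with
$e\in R\cap P_l$. It suffices to find sets $B_T'\in[Q]^{h'}$, $T\in\Theta$,
such that
\begin{enumerate}
\item[(B1)] $u\in B_T$ if and only if $\varphi(u)\in B_T'$, for
$u\in R\cap Q$;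
\item[(B2)] $\mathrm{st}(B'_{T_1},B'_{T_2})=\mathrm{st}(B_{T_1},B_{T_2})$ for
adjacent $T_1,T_2\in\Theta$;
\item[(B3)] $\mathrm{st}(B'_T,A'_{T,e})=\mathrm{st}(B_T,A_{T,e})$ for
$e\in R\cap P_l$.
\end{enumerate}
Indeed, by Lemma~\ref{lem:random} at least $m$ elements $w'\in P_l$ then
satisfy $X'(\varphi T\cup\{w'\})=B_T'$ for all $T\in\Theta$, one of them lies
outside $R'$, and (B1)--(B3) are the new instances of (G2) and (G3).

Each $B'_T$ is subject to $\kappa+\theta+\rho\le2$ conditions, and a condition
other than an equality is met by putting at most one element into $B_T'$. This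
is why two elements suffice; only the state $\mathsf E$ needs care. Let $Z$ be
the union of $\varphi[R\cap Q]$ and all sets $A'_{T,e}$, and call the elements
of $Q\setminus Z$ \emph{fresh}. There are $\rho|\Theta|\le2$ sets $A'_{T,e}$,
since $\rho=2$ forces $\theta=0$ and $\rho=1$ forces $\theta\le1$. So
$|Z|\le2+6$, and there are at least $15$ fresh elements, while the sets $B_T'$
have at most $12$ elements in total. To define a set \emph{by its core} $Y$,
where $|Y|\le2\le h'$, means to add to $Y$ exactly $h'-|Y|$ fresh elements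
that occur in no core and are used for no other set.

\emph{Subcase $\rho=0$.} Condition (B3) is empty. Let
$\mathcal B=\{B_T:T\in\Theta\}$. We define $B'$ for $B\in\mathcal B$ and put
$B_T'=(B_T)'$, so that the state $\mathsf E$ is preserved. Call distinct
$B,\tilde B\in\mathcal B$ \emph{joined} if they meet, no element of $R\cap Q$
lies in both, and $B=B_T$, $\tilde B=B_{\tilde T}$ for some adjacent
$T,\tilde T$. Each $B$ is joined to at most $\theta$ others. For
$\theta\le1$ this holds because $|\mathcal B|\le\theta+1$, and for $\theta=2$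
because either $|\mathcal B|\le3$, or $|\mathcal B|=4$ and $B=B_T$ for a
single $T$, which has two neighbors. Choose distinct fresh elements, one for
each joined pair, and define $B'$ by the core that consists of
$\varphi[R\cap Q\cap B]$ and the elements chosen for the pairs containing $B$.
The core has at most $\kappa+\theta\le2$ elements, and (B1) holds. Let
$T,\tilde T$ be adjacent with $B=B_T\ne B_{\tilde T}=\tilde B$. Then
$\theta\ge1$, so $\kappa\le1$. The set $B'\cap\tilde B'$ consists of
$\varphi[R\cap Q\cap B\cap\tilde B]$ and, if the pair is joined, its chosen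
element. If $B\cap\tilde B=\emptyset$, it is empty. If
$B\cap\tilde B\ne\emptyset$, either the one element of $R\cap Q$ lies in both
sets and the pair is not joined, or the pair is joined; so
$|B'\cap\tilde B'|=1$. This proves (B2).

In the remaining subcases $\rho\ge1$, so $\kappa+\theta\le1$.

\emph{Subcase $\rho\ge1$, $\kappa=\theta=0$.} Here $\Theta=\{T\}$ and only
(B3) is required. If $R\cap P_l=\{e_1,e_2\}$ with $e_1\ne e_2$, the tails
$T\cup\{e_1\}$, $T\cup\{e_2\}$ are adjacent and contained in $R$, so (G3)
gives the hypothesis of Lemma~\ref{lem:third} for $A_i=A_{T,e_i}$,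
$A_i'=A'_{T,e_i}$. If $\rho=1$, apply the lemma with $A_1=A_2$, $A_1'=A_2'$.

\emph{Subcase $\rho=\kappa=1$.} Here $\Theta=\{T\}$, $R\cap Q=\{u\}$,
$R\cap P_l=\{e\}$. Write $B,A,A'$ for $B_T,A_{T,e},A'_{T,e}$. By (G2),
$u\in A$ if and only if $\varphi(u)\in A'$. If $B=A$, take $B'=A'$. Otherwise
define $B'$ by a core $Y$. If $\mathrm{st}(B,A)=\mathsf D$, let
$Y=\varphi[B\cap\{u\}]$; if $u\in B$, then $u\notin A$, so
$Y\cap A'=\emptyset$. If $\mathrm{st}(B,A)=\mathsf M$, let $Y=\{\varphi(u)\}$
for $u\in B\cap A$, let $Y=\{\varphi(u),a\}$ with $a\in A'$ for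
$u\in B\setminus A$, and let $Y=\{a\}$ with
$a\in A'\setminus\{\varphi(u)\}$ for $u\notin B$; in all three cases
$|Y\cap A'|=1$. So (B1) and (B3) hold.

\emph{Subcase $\rho=\theta=1$.} Here $\Theta=\{T_1,T_2\}$ with $T_1,T_2$
adjacent, $R\cap P_l=\{e\}$, and (B1) is empty. Write $B_i,A_i,A_i'$ for
$B_{T_i},A_{T_i,e},A'_{T_i,e}$. The tails $T_1\cup\{e\}$, $T_2\cup\{e\}$ are
adjacent and contained in $R$, so
$\mathrm{st}(A_1,A_2)=\mathrm{st}(A_1',A_2')$. We need the correct states for
the pairs $(B_1',B_2')$, $(B_1',A_1')$, $(B_2',A_2')$. If $B_1=B_2$, let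
$B_1'=B_2'$ be given by Lemma~\ref{lem:third} for $B=B_1$. If $B_1=A_1$, let
$B_1'=A_1'$ and let $B_2'$ be given by Lemma~\ref{lem:third} for $B=B_2$; then
$\mathrm{st}(B_2',B_1')=\mathrm{st}(B_2',A_1')=\mathrm{st}(B_2,A_1)
=\mathrm{st}(B_2,B_1)$. If $B_2=A_2$, exchange $1$ and $2$. Otherwise the
three states are $\mathsf M$ or $\mathsf D$. Choose $a_i\in A_i'$ with
$a_1\ne a_2$ and a fresh element $b$. Define $B_i'$ by the core that contains
$a_i$ if $\mathrm{st}(B_i,A_i)=\mathsf M$, contains $b$ if
$\mathrm{st}(B_1,B_2)=\mathsf M$, and contains nothing else. Then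
$B_i'\cap A_i'$ is $\{a_i\}$ or $\emptyset$, and $B_1'\cap B_2'$ is $\{b\}$ or
$\emptyset$, as the states require.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:game}]
For $r,r'\in{}^\Gamma U$ write $r\approx r'$ if $r_i\mapsto r_i'$ is a
well-defined bijection from the range of $r$ to the range of $r'$ that is good
from $h$ to $h'$. Let $r\approx r'$, $i\in\Gamma$ and $w\in U$.
Lemma~\ref{lem:extend}, applied to the restriction of this bijection to
$\{r_j:j\ne i\}$, gives $w'$ with $r[i\mapsto w]\approx r'[i\mapsto w']$.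
Applied to the inverse bijection, it gives for each $w'$ such a $w$.

We show by induction on $t$ that $r\approx r'$ implies: $r\in t(x_h)$ if and
only if $r'\in t(x_{h'})$. For $t=d_{ij}$ this holds because the map is a
well-defined bijection. Let $t$ be the variable. By (G1), $r_j\in P_j$ for all
$j\in J$ if and only if the same holds for $r'$, and $r_0\in Q$ if and only if
$r_0'\in Q$. When these conditions hold, (G2) says that $r_0\in X(T_r)$ if and
only if $r_0'\in X'(T_{r'})$. The Boolean steps are immediate. If
$r\in C_it(x_h)$, say $r[i\mapsto w]\in t(x_h)$, take $w'$ as above; then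
$r'[i\mapsto w']\in t(x_{h'})$, so $r'\in C_it(x_{h'})$. The converse uses the
other direction.

The range of $r\in{}^\Gamma U$ has at most $m$ elements, so applying
Lemma~\ref{lem:extend} to them one at a time, starting from the empty
bijection, gives $r'$ with $r\approx r'$. Hence $t(x_h)\ne\emptyset$ implies
$t(x_{h'})\ne\emptyset$, for both choices of $(h,h')$.
\end{proof}

\section{Failure of amalgamation and proofs of the theorems}
\label{sec:failure}

For a fixed $\Gamma$, the sets $x_2,x_3$ do not depend on any coordinate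
outside $\Gamma$, and with one such coordinate \eqref{eq:counter} separates
them. Each single term, however, has its indices in all large $\Gamma$, and an
ultrapower turns this into a statement about one pair of elements. Recall that
by \L o\'s's theorem an equation between terms holds for elements of an
ultrapower $\mathfrak B^I/\mathcal U$ if and only if the set of coordinates at
which it holds for their representatives belongs to $\mathcal U$.

\begin{proof}[Proof of Theorem~\ref{thm:neg}]
Let $\mathfrak B\in\mathcal K$ be nontrivial with $e_n=1$ for all $n$. Let $I$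
be the set of finite $\Gamma$ with $\{0,1\}\subsetneq\Gamma\subset\alpha$. The
sets $\{\Gamma\in I:\Gamma\supseteq\Gamma_0\}$, $\Gamma_0\subset\alpha$
finite, have the f.i.p.; let $\mathcal U$ be an ultrafilter on $I$ containing
them. For each $\Gamma\in I$ take $P$, $U$, $X_2$, $X_3$, $x_2$, $x_3$ as in
Section~\ref{sec:game}, a set $N_\Gamma\subset\alpha\setminus\Gamma$ of names
for the elements of $P$, and the embedding $g_\Gamma$ of
Lemma~\ref{lem:copy}; the set $P$, and hence $N_\Gamma$ and $g_\Gamma$, is the
same for $h=2$ and $h=3$. Enumerate $X_3(T)=\{u^1_T,u^2_T,u^3_T\}$ and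
$X_2(T)=\{\bar u^1_T,\bar u^2_T\}$ for each tail $T$, and put
\[
y_v=\{r\in x_3:r_0=u^v_{T_r}\}\quad(v=1,2,3),\qquad
z_w=\{r\in x_2:r_0=\bar u^w_{T_r}\}\quad(w=1,2).
\]
These sets are defined from relations on $P$, so they lie in
$\mathfrak E_{\Gamma,P}$, and they do not depend on coordinate $1$. The $y_v$
are pairwise disjoint subsets of $x_3$, and
$C_0y_v=\{r:r_j\in P_j\text{ for }j\in J\}=C_0x_3\ne\emptyset$. We have
$z_1\cup z_2=x_2$. If $r\in z_w\cap C_0(D_{01}\cap z_w)$, then $r_0$ and $r_1$
both equal $\bar u^w_{T_r}$, so $r\in D_{01}$. By Lemma~\ref{lem:copy},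
$g=g_\Gamma$ is injective and commutes with sums, products, $c_0$ and $c_1$;
moreover $s^0_1g(z_w)=c_0(d_{01}\bar e_{N_\Gamma}g(z_w))
=g(C_0(D_{01}\cap z_w))$ and $g(D_{01})\le d_{01}$. So in $\mathfrak B$ the
elements $g(x_3),g(y_v)$ satisfy (A) with $c_0g(x_3)\ne0$, and the elements
$g(x_2),g(z_w)$ satisfy (B).

Let $\xi_3,\xi_2,\eta_v,\zeta_w\in\mathfrak B^I/\mathcal U$ be represented by
the families $g_\Gamma(x_3)$, $g_\Gamma(x_2)$, $g_\Gamma(y_v)$,
$g_\Gamma(z_w)$, $\Gamma\in I$. Then $\xi_3,\eta_v$ satisfy (A) with
$c_0\xi_3\ne0$, and $\xi_2,\zeta_w$ satisfy (B). Let $\mathfrak A_0$,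
$\mathfrak A_1$, $\mathfrak A_2$ be the subalgebras of
$\mathfrak B^I/\mathcal U$ generated by $\{\xi_3\}$,
$\{\xi_3,\eta_1,\eta_2,\eta_3\}$, $\{\xi_2,\zeta_1,\zeta_2\}$. They belong to
$\mathcal K$. Let $\iota_1:\mathfrak A_0\to\mathfrak A_1$ be the inclusion.

Let $t$ be a unary term. For every $\Gamma\in I$ that contains the indices of
$t$, \eqref{eq:transfer} and Proposition~\ref{prop:game} show that
$t^{\mathfrak B}(g_\Gamma(x_3))=0$ if and only if
$t^{\mathfrak B}(g_\Gamma(x_2))=0$. These $\Gamma$ form a set in
$\mathcal U$, so $t(\xi_3)=0$ if and only if $t(\xi_2)=0$. Applying this to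
the symmetric difference of two terms, we see that $t(\xi_3)=t'(\xi_3)$ if and
only if $t(\xi_2)=t'(\xi_2)$. Every element of $\mathfrak A_0$ has the form
$t(\xi_3)$, so $t(\xi_3)\mapsto t(\xi_2)$ is a well-defined embedding
$\iota_2:\mathfrak A_0\to\mathfrak A_2$ with $\iota_2(\xi_3)=\xi_2$.

Suppose $\mathfrak D\in\mathrm{CA}_\alpha$ with $\mu_1,\mu_2$ is an amalgam,
and put $\xi=\mu_1(\xi_3)=\mu_2(\xi_2)$. Then $\xi$ and the $\mu_1(\eta_v)$
satisfy (A), and $\xi$ and the $\mu_2(\zeta_w)$ satisfy (B). By
Lemma~\ref{lem:obstruction}, $\mu_1(c_0\xi_3)=c_0\xi=0$, which contradicts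
$c_0\xi_3\ne0$ and the injectivity of $\mu_1$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
We saw in Section~\ref{sec:intro} that
(iii)$\Rightarrow$(ii)$\Rightarrow$(i). Proposition~\ref{prop:bounded} gives
(iv)$\Leftrightarrow$(v), (iv)$\Rightarrow$(iii), and that every $V_S$ is a
variety. It remains to show that an unbounded variety $V$ fails AP. For each
$n\ge1$ there is $\mathfrak A_n\in V$ with $e_n\ne0$. The algebra
$\mathrm{Rl}_{e_n}\mathfrak A_n$ belongs to $V$, is nontrivial, and satisfies
$e_j=1$ for $j\le n$, because $e_je_n=e_n$. An ultraproduct of these algebras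
by a nonprincipal ultrafilter belongs to $V$, is nontrivial, and satisfies
$e_j=1$ for all $j$. So Theorem~\ref{thm:neg} applies to $\mathcal K=V$.
\end{proof}

\begin{remark}
The last step is the only place in the negative half where $V$ must be closed
under more than the operations listed in Theorem~\ref{thm:neg}. The class of
all $\mathfrak A$ that lie in $\mathsf K_k$ for some $k$ is closed under
isomorphic copies, subalgebras and ultrapowers, and no equation $e_n=0$ holds
in it. It nevertheless has SUPAP: if $\mathfrak A_0\in\mathsf K_k$, then every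
extension of $\mathfrak A_0$ satisfies $e_k=1$ and $e_{k+1}=0$, and
Proposition~\ref{prop:Kk} applies. This class is not a variety, since every
nontrivial member has $e_n=0$ for some $n$, while the ultraproduct of the
$\mathfrak C_k$ by a nonprincipal ultrafilter does not.
\end{remark}

\begin{thebibliography}{9}

\bibitem{CLA}
\emph{Cylindric-Like Algebras and Algebraic Logic},
\texttt{https://github.com/manjunath5496/Boolean-Algebra-Books}.

\end{thebibliography}
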